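\title{Exponential integrability characterizes Monge--Amp\`ere measures with H\"older continuous potentials}

\begin{abstract}
Let $(X,\omega)$ be a compact K\"ahler manifold of dimension $n$. We prove that a probability measure $\mu$ on $X$ is the normalized Monge--Amp\`ere measure of a H\"older continuous $\omega$-plurisubharmonic function if and only if there is $\varepsilon>0$ such that $e^{-\varepsilon\varphi}$ is $\mu$-integrable for every $\omega$-plurisubharmonic function $\varphi$. Both conditions are equivalent to the estimate $\mu(K)\le C\exp(-c\,\mathrm{Cap}_\omega(K)^{-1/n})$ on compact sets. The core of the proof is a bound for the measure of thin tubes around algebraic hypersurfaces in a chart that is a power of the width and polynomial in the degree. The exponent $1/n$ is optimal, and the class of such measures is stable under products and under push-forward by surjective holomorphic maps.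
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $(X,\omega)$ be a connected compact K\"ahler manifold of complex dimension $n\ge1$, let $V=\int_X\omega^n$, and let $dd^c=\frac{i}{\pi}\partial\bar\partial$, so that $dd^c\log|z|=\delta_0$ on $\mathbb C$. The set $\mathrm{PSH}(X,\omega)$ of \emph{$\omega$-plurisubharmonic} ($\omega$-psh) functions consists of the upper semicontinuous $\varphi\in L^1(X)$ with $\omega_\varphi:=\omega+dd^c\varphi\ge0$ in the sense of currents. For bounded $u\in\mathrm{PSH}(X,\omega)$ the normalized Monge--Amp\`ere measure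
\[
\mathrm{MA}(u)=\frac1V\,(\omega+dd^cu)^n
\]
is a probability measure on $X$, and we write
\[
\mathrm{MAH}(X,\omega)=\{\mathrm{MA}(u):\ u\in\mathrm{PSH}(X,\omega)\text{ H\"older continuous}\}.
\]
To decide whether a given $\mu$ lies in $\mathrm{MAH}(X,\omega)$ one must solve a nonlinear equation and control the regularity of the solution, so one wants a criterion that involves only integrals against $\mu$. We say that a Borel probability measure $\mu$ satisfies the \emph{strong integrability condition} if there is $\varepsilon>0$ such that $e^{-\varepsilon\varphi}\in L^1(\mu)$ for every $\varphi\in\mathrm{PSH}(X,\omega)$.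

It is known that this condition characterizes $\mathrm{MAH}(X,\omega)$ when $n=1$, and, in every dimension, among measures with finitely many isolated singularities of radial or toric type in the sense of \cite{DDGPKZ}. The problem that we solve, taken from \cite{Problem}, is the general case.

\medskip
\noindent\textbf{Question.} \emph{Let $n>1$. Is it true, for every compact K\"ahler manifold $(X,\omega)$ of dimension $n$ and every probability measure $\mu$ on $X$, that $\mu\in\mathrm{MAH}(X,\omega)$ if and only if $\mu$ satisfies the strong integrability condition?}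
\medskip

Three examples show what the condition measures. Throughout, $\mathbb D_R=\{x\in\mathbb C:|x|<R\}$, and $B(a,r)$ is the open Euclidean ball.

\begin{example}[balls]\label{ex:balls}
Let $z$ be a coordinate on a neighborhood of $\overline{\mathbb D}{}_3^{\,n}$, let $\chi$ be a smooth cut-off function supported in $\mathbb D_3^n$ and equal to $1$ on $\mathbb D_2^n$, and let $\varphi_a=\delta\chi\log|z-a|$ for $a\in\mathbb D_1^n$, extended by $0$. On $\mathbb D_2^n$ this function is psh, and off $\mathbb D_{3/2}^n$ the function $\chi\log|z-a|$ is smooth with second derivatives bounded uniformly in $a$. So $\varphi_a$ is $\omega$-psh for a small $\delta>0$ independent of $a$. Since $e^{-\varepsilon\varphi_a}\ge r^{-\varepsilon\delta}$ on $B(a,r)$ for $r\le1$,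
\[
\mu(B(a,r))\le r^{\varepsilon\delta}\int_Xe^{-\varepsilon\varphi_a}\,d\mu .
\]
We shall see that strong integrability makes such integrals bounded uniformly in $a$ after shrinking $\varepsilon$ (condition (c) of Theorem~\ref{thm:main}; note that $\sup_X\varphi_a\ge0$). Thus the mass of balls decays like a power of the radius.
\end{example}

\begin{example}[dimension one]\label{ex:dim1}
Let $n=1$ and suppose that $\mu(B(a,r))\le Cr^\alpha$ for $a\in\mathbb D_1$, $r\le 1$. The equation $\omega+dd^cu=V\mu$ is linear, and on $\mathbb D_2$ its solution differs by a smooth function from $VU$, where $U(z)=\int_{\mathbb D_2}\log|z-w|\,d\mu(w)$. Let $z,z'\in\mathbb D_1$ with $|z-z'|\le r^2$ and $r\le\frac14$. For $|w-z|\ge r$ we have $\bigl|\log|z'-w|-\log|z-w|\bigr|\le2|z-z'|/r\le 2r$, by the elementary inequality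
\begin{equation}\label{eq:log}
\bigl|\log|1-x|\bigr|\le-\log(1-|x|)\le\frac{|x|}{1-|x|}\le2|x|\qquad(|x|\le\tfrac12).
\end{equation}
The discarded disc $B(z,r)$ lies in $B(z',2r)$, and summing over dyadic annuli centered at $z$, respectively $z'$, bounds the integrals of $|\log|z-w||$ and $|\log|z'-w||$ over it by $Cr^\alpha\log\frac1r$. Hence $|U(z)-U(z')|\le 2r+Cr^\alpha\log\frac1r$, and $u$ is H\"older continuous.
\end{example}

\begin{example}[balls do not suffice]\label{ex:line}
On $\mathbb P^2$ with the Fubini--Study form $\omega=dd^c\log|Z|$, the normalized area measure of the line $\{Z_2=0\}$ gives mass at most $Cr^2$ to balls of radius $r$. It is carried by the set where the $\omega$-psh function $\log(|Z_2|/|Z|)$ equals $-\infty$. So it fails strong integrability, and it is not the Monge--Amp\`ere measure of a bounded function (fact (B1) below).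
\end{example}

So for $n>1$ the test functions must also detect mass near hypersurfaces, and $\mathrm{PSH}(X,\omega)$ is the natural supply of them. The known cases suggest the answer yes. The difficulty is that strong integrability speaks about the depth of one function at a time, while H\"older regularity amounts, by a theorem of Dinh and Nguy\^en \cite{DN}, to a modulus of continuity for the functional $\varphi\mapsto\int\varphi\,d\mu$, which compares two functions. The scheme of Example~\ref{ex:dim1} survives in all dimensions: discard a neighborhood of width $r$ of the singularities, and work at scale $r^2$ elsewhere. But the neighborhoods to be discarded are now tubes around hypersurfaces of large degree.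

The link between the two sides is the \emph{Monge--Amp\`ere capacity} of a Borel set $K\subset X$,
\[
\mathrm{Cap}_\omega(K)=\sup\Bigl\{\int_K\omega_u^n:\ u\in\mathrm{PSH}(X,\omega),\ 0\le u\le1\Bigr\}\le V,
\]
the largest mass that a potential of oscillation at most $1$ can put on $K$. We write $L^1=L^1(X,\omega^n)$.

\begin{theorem}\label{thm:main}
Let $(X,\omega)$ be a connected compact K\"ahler manifold of dimension $n\ge1$. For a Borel probability measure $\mu$ on $X$ the following are equivalent.
\begin{itemize}
\item[(a)] $\mu\in\mathrm{MAH}(X,\omega)$.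
\item[(b)] There is $\varepsilon>0$ with $e^{-\varepsilon\varphi}\in L^1(\mu)$ for all $\varphi\in\mathrm{PSH}(X,\omega)$.
\item[(c)] There are $\varepsilon,C>0$ with $\int e^{-\varepsilon\varphi}\,d\mu\le C$ for all $\varphi\in\mathrm{PSH}(X,\omega)$ with $\sup_X\varphi=0$.
\item[(d)] There are $\varepsilon_0,C_0>0$ with $\mu(K)\le C_0\exp\bigl(-\varepsilon_0\,\mathrm{Cap}_\omega(K)^{-1/n}\bigr)$ for all compact $K\subset X$, where $\exp(-\infty)=0$.
\item[(e)] For every $R>0$ there are $C,\gamma>0$ with $\int|\varphi_1-\varphi_2|\,d\mu\le C\|\varphi_1-\varphi_2\|_{L^1}^{\gamma}$ for all $\varphi_1,\varphi_2\in\mathrm{PSH}(X,\omega)$ with $\varphi_i\le R$ and $\|\varphi_i\|_{L^1}\le R$.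
\end{itemize}
\end{theorem}

The equivalence (a)$\Leftrightarrow$(b) answers the Question in the affirmative. In (e), the case $\varphi_2=0$ shows that every $\omega$-psh function is $\mu$-integrable, so the integrand is defined $\mu$-almost everywhere.

Section~\ref{sec:soft} proves (b)$\Leftrightarrow$(c), (a)$\Rightarrow$(c)$\Rightarrow$(d) and (e)$\Rightarrow$(a). The implication (d)$\Rightarrow$(e) is the heart of the paper: Section~\ref{sec:reduction} reduces it to a mean value estimate, Section~\ref{sec:tubes} bounds the measure of tubes, and Section~\ref{sec:osc} proves the mean value estimate. Section~\ref{sec:compl}, which is not needed for Theorem~\ref{thm:main}, shows that the exponent $1/n$ in (d) is optimal and that $\mathrm{MAH}$ is stable under products and under push-forward by surjective holomorphic maps.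

\section{Background}\label{sec:background}

Measures are Borel, $\lambda$ is Lebesgue measure on $\mathbb C^n$, distances in $\mathbb C^d$ are Euclidean unless stated otherwise, and $C,c$ are positive constants that may change from line to line. As usual, an $\omega$-psh function $\varphi$ is required to be such that $\varphi+\theta$ is psh wherever $\omega=dd^c\theta$ with $\theta$ smooth; this fixes its values on Lebesgue null sets. Nothing is lost: an upper semicontinuous $\varphi\in L^1$ with $\omega+dd^c\varphi\ge0$ agrees almost everywhere with such a function $\tilde\varphi$; the sub-mean value inequality on small balls gives $\tilde\varphi\le\varphi$, so (b) is the same for both classes; and $\tilde\varphi=\varphi$ if $\varphi$ is continuous. We put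
\[
\mathrm{PSH}_0=\{\varphi\in\mathrm{PSH}(X,\omega):\sup_X\varphi=0\},\qquad
\mathcal P_R=\{\varphi\in\mathrm{PSH}(X,\omega):\varphi\le0,\ \|\varphi\|_{L^1}\le R\}.
\]
For $\Omega\subset\mathbb C^n$ open and $K\subset\Omega$ Borel, the \emph{relative capacity} is
\[
\mathrm{Cap}(K,\Omega)=\sup\Bigl\{\int_K(dd^cu)^n:\ u\text{ psh on }\Omega,\ -1\le u\le0\Bigr\};
\]
it is invariant under biholomorphisms of $\Omega$. A set is \emph{pluripolar} if it is locally contained in the $-\infty$ locus of a psh function $\not\equiv-\infty$; proper analytic subsets are examples. The upper semicontinuous regularization of $f$ is $f^*(x)=\limsup_{y\to x}f(y)$.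

\medskip
\noindent\textbf{Elementary facts.}
\begin{itemize}
\item[(P1)] Two $\omega$-psh functions that agree almost everywhere are equal. A maximum of two $\omega$-psh functions is $\omega$-psh. A decreasing limit of $\omega$-psh functions is $\omega$-psh or $\equiv-\infty$. If a family $(\varphi_i)$ of $\omega$-psh functions is bounded above, then $(\sup_i\varphi_i)^*$ is $\omega$-psh and equals $\sup_i\varphi_i$ almost everywhere.
\item[(P2)] A sequence of psh functions on a domain that is locally uniformly bounded above either tends to $-\infty$ uniformly on compact sets or has a subsequence converging in $L^1_{\mathrm{loc}}$.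
\end{itemize}

\noindent\textbf{Monge--Amp\`ere operators} \cite{BT}.
\begin{itemize}
\item[(B1)] For bounded psh $u_1,\dots,u_k$ the products $dd^cu_1\wedge\dots\wedge dd^cu_k$ are closed positive currents, symmetric and multilinear in the $u_i$; the construction is local. For $k=n$ these measures do not charge pluripolar sets. On $X$, for bounded $\omega$-psh $u_i$, the measure $\omega_{u_1}\wedge\dots\wedge\omega_{u_n}$ has mass $V$.
\item[(B2)] (Integration by parts.) If $f,g$ are linear combinations of bounded $\omega$-psh functions and $T=\omega_{u_1}\wedge\dots\wedge\omega_{u_{n-1}}$ with $u_i$ bounded $\omega$-psh, then $\int_Xf\,dd^cg\wedge T=\int_Xg\,dd^cf\wedge T$. Smooth functions are such combinations.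
\item[(B3)] (Comparison principle.) If $u,v$ are bounded psh functions on a bounded domain $\Omega$ and $\liminf(v-u)\ge0$ at every point of $\partial\Omega$, then $\int_{\{v<u\}}(dd^cu)^n\le\int_{\{v<u\}}(dd^cv)^n$.
\item[(B4)] (Chern--Levine--Nirenberg inequality, in Demailly's form.) For compact $K\Subset\mathrm{int}\,K'$, $v$ psh and $u$ bounded psh near $K'$, one has $\int_K|v|(dd^cu)^n\le C_{K,K'}\|v\|_{L^1(K')}\|u\|^n_{L^\infty(K')}$.
\item[(B5)] $(dd^c\max_j\log^+|w_j|)^n$ is the normalized Haar measure of the torus $\{|w_1|=\dots=|w_n|=1\}$.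
\end{itemize}

\noindent\textbf{Global pluripotential theory} \cite{GZ}.
\begin{itemize}
\item[(G1)] $\mathrm{PSH}_0$ is compact in $L^1$.
\item[(G2)] Every pluripolar set lies in $\{\varphi=-\infty\}$ for some $\varphi\in\mathrm{PSH}(X,\omega)$.
\item[(G3)] Let $K$ be compact and not pluripolar, and $V_K=\sup\{\varphi\in\mathrm{PSH}(X,\omega):\varphi|_K\le0\}$. Then $V_K^*$ is bounded and $\omega$-psh, $V_K^*=V_K$ off a pluripolar set, and $\omega_{V_K^*}^n$ is carried by $K$.
\item[(G4)] (Uniform Skoda estimate.) For some $\varepsilon,C>0$, $\int e^{-\varepsilon\varphi}\omega^n\le C$ for all $\varphi\in\mathrm{PSH}_0$.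
\end{itemize}

\noindent\textbf{Three theorems.}
\begin{itemize}
\item[(D)] (Demailly \cite[Prop.~3.1]{D}.) Let $\psi$ be psh on a bounded pseudoconvex open set $\Omega\subset\mathbb C^n$, let $m\ge1$ be an integer, let $(\sigma_l)$ be an orthonormal basis of the Hilbert space $\mathcal H(m\psi)=\{f\in\mathcal O(\Omega):\int_\Omega|f|^2e^{-2m\psi}d\lambda<\infty\}$, and let $\psi_m=\frac1{2m}\log\sum_l|\sigma_l|^2$. Then for $z\in\Omega$ and $0<t<\mathrm{dist}(z,\partial\Omega)$,
\[
\psi(z)-\frac{C_1}m\le\psi_m(z)\le\sup_{B(z,t)}\psi+\frac1m\log\frac{C_2}{t^n},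
\]
with $C_1,C_2$ depending only on $n$ and the diameter of $\Omega$.
\item[(DN)] (Dinh--Nguy\^en \cite{DN}.) A probability measure $\mu$ is in $\mathrm{MAH}(X,\omega)$ if and only if it has a H\"older continuous super-potential, that is, $|\int\varphi_1\,d\mu-\int\varphi_2\,d\mu|\le C\|\varphi_1-\varphi_2\|_{L^1}^\gamma$ for some $C,\gamma>0$ on the set of normalized $\omega$-psh functions.
\item[(S)] (Schottky.) There is an absolute constant $L_0\ge2$ such that if $f$ is holomorphic on $\mathbb D_1$, omits the values $3$ and $4$, and $|f(0)|\le2$, then $|f|\le L_0$ on $\{|x|\le\frac12\}$.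
\end{itemize}

\section{From H\"older potentials to capacity}\label{sec:soft}

\subsection*{(a)$\Rightarrow$(c)}
Let $\mu=\mathrm{MA}(u)$ with $u$ H\"older of exponent $\alpha$. For the measure $\omega^n$ the sublevel sets $\{\varphi<-t\}$ have exponentially small mass, by (G4). We pass from $\omega^n$ to $\omega_u^n$ by replacing one factor at a time. A smooth approximation of $u$ at scale $\eta$ makes each replacement cost a factor $\eta^{-2}$ and an error $\eta^\alpha$, and exponential decay can absorb both. This is where the H\"older hypothesis enters.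

Fix a finite partition of unity $(\chi_i)$ with supports compact in charts, and for $0<\eta\le1$ let $u_\eta=\sum_i\chi_i\,u_{i,\eta}$, where $u_{i,\eta}$ is the convolution of $u$ in the $i$-th chart with a standard mollifier of radius $\eta_0\eta$, for a fixed small $\eta_0$. Then $|u-u_\eta|\le\sum_i\chi_i|u-u_{i,\eta}|\le C\eta^\alpha$, and the derivatives of $u_{i,\eta}$ of order at most $2$ are bounded by $C\eta^{-2}$ on the support of $\chi_i$, so $\omega+dd^cu_\eta\le C\eta^{-2}\omega$. Put
\[
\mu_j=\omega_u^j\wedge\omega^{n-j},\qquad T_j=\omega_u^j\wedge\omega^{n-1-j},\qquad a_j(t)=\sup_{\varphi\in\mathrm{PSH}_0}\mu_j(\varphi<-t)\le V,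
\]
so that $\mu_j=\omega\wedge T_j$ and $\mu_{j+1}=\omega_u\wedge T_j$ for $0\le j\le n-1$. For $\varphi\in\mathrm{PSH}_0$ let $f=\max(\varphi,-t+1)-\max(\varphi,-t)$. Then $0\le f\le1$, $f=1$ on $\{\varphi\le-t\}$, $f=0$ on $\{\varphi\ge-t+1\}$, and $dd^cf\wedge T_j$ is a difference of two positive measures of mass $V$. By (B2),
\[
\mu_{j+1}(\varphi<-t)\le\int f\,(\omega+dd^cu_\eta)\wedge T_j+\int(u-u_\eta)\,dd^cf\wedge T_j\le C\eta^{-2}a_j(t-1)+2CV\eta^\alpha .
\]
By (G4) and Chebyshev's inequality, $a_0(t)\le Ce^{-\delta_0t}$ for some $\delta_0>0$. If $a_j(t)\le Ce^{-\delta_jt}$, the choice $\eta=e^{-\delta_jt/4}$ for $t\ge0$ gives $a_{j+1}(t)\le Ce^{-\delta_jt/2}+Ce^{-\alpha\delta_jt/4}\le Ce^{-\delta_{j+1}t}$ with $\delta_{j+1}=\delta_j\min(\frac12,\frac\alpha4)$. Since $\mu=\mu_n/V$, for $0<\varepsilon<\delta_n$ and $\varphi\in\mathrm{PSH}_0$,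
\[
\int e^{-\varepsilon\varphi}\,d\mu=1+\int_0^\infty\varepsilon e^{\varepsilon t}\mu(\varphi<-t)\,dt\le C .
\]

\subsection*{(b)$\Leftrightarrow$(c)}
Adding constants to $\varphi$ shows that (c) implies (b). The converse is a uniform boundedness principle, for which convexity replaces linearity. Choose $R$ with $\mathrm{PSH}_0\subset\mathcal P_R$, by (G1). The set $\mathcal P_R$ is convex. It is compact in $L^1$, being a closed subset of the compact set $\{\varphi_0-c:\varphi_0\in\mathrm{PSH}_0,\ 0\le c\le R/V\}$.

The functional $I(\varphi)=\int e^{-\varepsilon\varphi}d\mu$ is lower semicontinuous on $\mathcal P_R$. Indeed, let $\varphi_j\to\varphi$ in $\mathcal P_R$, and pass to a subsequence along which $I(\varphi_j)$ tends to its lower limit and $\varphi_j\to\varphi$ Lebesgue almost everywhere. By (P1), the functions $(\sup_{j\ge k}\varphi_j)^*$ are $\omega$-psh and decrease, as $k\to\infty$, to a function equal almost everywhere to $\limsup_j\varphi_j=\varphi$; this limit is therefore $\omega$-psh and equals $\varphi$ everywhere. Hence $\limsup_j\varphi_j\le\varphi$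 at \emph{every} point, so $e^{-\varepsilon\varphi}\le\liminf_je^{-\varepsilon\varphi_j}$, and Fatou's lemma gives $I(\varphi)\le\liminf_jI(\varphi_j)$.

By (b), $\mathcal P_R$ is the union of the closed sets $\{I\le M\}$, $M\in\mathbb N$. By Baire's theorem there are $\varphi_0\in\mathcal P_R$ and $\eta,M>0$ with $I\le M$ on $\{\varphi\in\mathcal P_R:\|\varphi-\varphi_0\|_{L^1}<\eta\}$. Take $s\in(0,1)$ with $2Rs<\eta$. For $\psi\in\mathcal P_R$ the function $(1-s)\varphi_0+s\psi$ lies in $\mathcal P_R$, is at distance $s\|\psi-\varphi_0\|_{L^1}<\eta$ from $\varphi_0$, and is at most $s\psi$ because $\varphi_0\le0$. So $\int e^{-\varepsilon s\psi}d\mu\le M$, which is (c) with exponent $\varepsilon s$.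

\subsection*{(c)$\Rightarrow$(d)}
We test (c) on the extremal function of $K$, whose maximum is large when the capacity of $K$ is small. By (c) and (G2), $\mu$ does not charge pluripolar sets, so we may assume that the compact set $K$ is not pluripolar. Let $M=\sup_XV_K^*$. The function $0$ competes in the definition of $V_K$, so $0\le V_K^*\le M$ and $V_K=0$ on $K$; by (G3), $V_K^*=0$ $\mu$-almost everywhere on $K$. Condition (c) for $V_K^*-M$ gives $e^{\varepsilon M}\mu(K)\le C$.

If $M\le1$, then $V_K^*$ competes in the definition of $\mathrm{Cap}_\omega(K)$, and (G3) gives $\mathrm{Cap}_\omega(K)=V$. If $M\ge1$, then $w=V_K^*/M$ satisfies $0\le w\le1$ and $\omega_w=(1-\frac1M)\omega+\frac1M\omega_{V_K^*}$; expanding the $n$-th power gives $\omega_w^n\ge M^{-n}\omega_{V_K^*}^n$, so $\mathrm{Cap}_\omega(K)\ge V/M^n$. In both cases $M\ge(V/\mathrm{Cap}_\omega(K))^{1/n}-1$, and (d) holds with $\varepsilon_0=\varepsilon V^{1/n}$ and $C_0=Ce^\varepsilon$. The exponent $1/n$ thus comes from the homogeneity of the Monge--Amp\`ere operator.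

\subsection*{(e)$\Rightarrow$(a)}
Let $R_0$ bound $\|\varphi\|_{L^1}$ on $\mathrm{PSH}_0$. A function normalized by $\int\varphi\,\omega^n=0$ has the form $\varphi_0+c$ with $\varphi_0\in\mathrm{PSH}_0$ and $c=\|\varphi_0\|_{L^1}/V$, so $\varphi\le R_0/V$ and $\|\varphi\|_{L^1}\le2R_0$. Thus (e) with $R=\max(2R_0,R_0/V)$ gives the H\"older property in (DN), whether the normalization is $\sup\varphi=0$ or $\int\varphi\,\omega^n=0$.

\section{Reduction to a mean value estimate}\label{sec:reduction}

\emph{In Sections \ref{sec:reduction}--\ref{sec:osc} we assume {\rm(d)}.} Since $\mu$ is inner regular and $\mathrm{Cap}_\omega$ is monotone, (d) holds for all Borel sets.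

Put $L=L_0+2\ge4$. Around each point of $X$ take a coordinate ball on which $\omega=dd^c\theta$ with $\theta$ smooth, and rescale the coordinates so that the ball contains $\overline{\mathbb D}{}_L^{\,n}$. Finitely many of the polydiscs $\mathbb D_1^n$ cover $X$. After subtracting constants, $-C_\theta\le\theta\le0$ on $\mathbb D_L^n$, and $d\lambda\le C\omega^n$ there, with the same constants in all these charts. We fix one chart. The \emph{fixed data} are $X,\omega$, the charts, $\varepsilon_0$ and $C_0$.

\begin{lemma}[localization]\label{lem:local}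
For $\Omega\subset\mathbb D_L^n$ open and $K\subset\Omega$ Borel, $\mathrm{Cap}_\omega(K)\le(1+C_\theta)^n\,\mathrm{Cap}(K,\Omega)$. Hence
\[
\mu(K)\le C_0\exp\bigl(-\varepsilon_1\mathrm{Cap}(K,\Omega)^{-1/n}\bigr),\qquad\varepsilon_1:=\frac{\varepsilon_0}{1+C_\theta}.
\]
\end{lemma}

\begin{proof}
If $u$ is $\omega$-psh with $0\le u\le1$, then $(u+\theta-1)/(1+C_\theta)$ is psh on $\Omega$ with values in $[-1,0]$, and its $dd^c$ is $\omega_u/(1+C_\theta)$. This gives the first inequality, and (d) gives the second.
\end{proof}

The freedom to choose $\Omega$ is essential: we shall adapt it to the shape of $K$, so that $K\subset\Omega$ becomes a model pair after a biholomorphism.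

\begin{lemma}[sublevel sets]\label{lem:sublevel}
\begin{itemize}
\item[(i)] Let $v\le0$ be psh on $B(y,2\rho)\subset\mathbb D_L^n$ with $\sup_{B(y,\rho)}v\ge-1$. Then for $t>0$,
\[
\mu\bigl(\{v<-t\}\cap B(y,\rho)\bigr)\le C_0\exp(-c_1t^{1/n}),
\]
where $c_1>0$ depends only on $n$ and $\varepsilon_1$.
\item[(ii)] If $\varphi\in\mathcal P_R$, then $\mu(\varphi<-t)\le C_0\exp(-c_Rt^{1/n})$ for $t>0$. In particular $\int\varphi^2d\mu\le C_R$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) By Lemma~\ref{lem:local} it suffices to show $\mathrm{Cap}(\{v<-t\}\cap B(y,\rho),B(y,2\rho))\le C_n/t$, and by affine invariance we may take $y=0$, $\rho=1$. The family of all such $v$ is bounded in $L^1(B(0,\frac32))$. Otherwise a sequence $v_j$ in it has norms tending to infinity, so no subsequence converges in $L^1_{\mathrm{loc}}(B(0,2))$; by (P2), $v_j\to-\infty$ uniformly on $\overline{B(0,1)}$, against $\sup_{B(0,1)}v_j\ge-1$. By (B4), $\int_{B(0,1)}(-v)(dd^cu)^n\le C_n$ for every $u$ psh on $B(0,2)$ with $-1\le u\le0$, and Chebyshev's inequality concludes.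

(ii) Let $u$ be $\omega$-psh with $0\le u\le1$ and let $T=\omega_u^j\wedge\omega^{n-1-j}$. For bounded $\varphi\in\mathcal P_R$, (B2) gives
\[
\int(-\varphi)\,\omega_u\wedge T=\int(-\varphi)\,\omega\wedge T+\int u\,(\omega-\omega_\varphi)\wedge T\le\int(-\varphi)\,\omega\wedge T+V .
\]
Applying this for $j=n-1,\dots,0$ yields $\int(-\varphi)\,\omega_u^n\le R+nV$. For unbounded $\varphi$, apply this bound to $\max(\varphi,-N)\in\mathcal P_R$ and let $N\to\infty$. So $\mathrm{Cap}_\omega(\varphi<-t)\le(R+nV)/t$, and (d) gives the first claim. The second follows from $\int\varphi^2d\mu=\int_0^\infty2t\,\mu(\varphi<-t)\,dt$.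
\end{proof}

To prove (e) we must control a $\mu$-integral by a Lebesgue integral, although $\mu$ may be singular. Averages over balls are controlled by Lebesgue integrals at the price of a power of the radius. So it is enough to show that an $\omega$-psh function is close to its own average, except on a set that is small for $\mu$. For $f$ integrable on $\mathbb D_L^n$, $z\in\mathbb D_1^n$ and $0<r\le1$, let $\mathcal A_rf(z)$ be the mean of $f$ over $B(z,r^2)$ with respect to $\lambda$.

\begin{proposition}[mean value estimate]\label{prop:osc}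
There are $\beta,b>0$, and for every $R>0$ there are $r_0\in(0,1]$ and $C>0$, depending only on $R$ and the fixed data, with the following property. Let $\varphi\in\mathcal P_R$, $\psi=\varphi+\theta$, $0<r\le r_0$ and $\hat\psi=\max(\psi,-r^{-\beta})$. Then there is a Borel set $E=E(\varphi,r)\subset\mathbb D_1^n$ with $\mu(E)\le Cr^b$ and
\[
|\psi(z)-\mathcal A_r\hat\psi(z)|\le r^{\beta/4}\qquad(z\in\mathbb D_1^n\setminus E).
\]
\end{proposition}

\begin{proof}[Proof of {\rm(d)$\Rightarrow$(e)}, given Proposition~\ref{prop:osc}]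
Subtracting $R$ from both functions and replacing $R$ by $R+RV$, we may assume $\varphi_1,\varphi_2\in\mathcal P_R$. Let $\xi=\|\varphi_1-\varphi_2\|_{L^1}$ and, in a given chart, $E=E(\varphi_1,r)\cup E(\varphi_2,r)$. Truncation is a contraction, so $|\hat\psi_1-\hat\psi_2|\le|\varphi_1-\varphi_2|$ almost everywhere. Since $\lambda(B(z,r^2))=cr^{4n}$ and $d\lambda\le C\omega^n$, for $z\in\mathbb D_1^n\setminus E$,
\[
|\varphi_1-\varphi_2|(z)=|\psi_1-\psi_2|(z)\le2r^{\beta/4}+|\mathcal A_r\hat\psi_1(z)-\mathcal A_r\hat\psi_2(z)|\le2r^{\beta/4}+Cr^{-4n}\xi .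
\]
On $E$, the Cauchy--Schwarz inequality and Lemma~\ref{lem:sublevel}(ii) give $\int_E(|\varphi_1|+|\varphi_2|)\,d\mu\le C\mu(E)^{1/2}\le Cr^{b/2}$. Summing over the charts, with $c_2=\min(\frac\beta4,\frac b2)$ and a common $r_0$,
\[
\int_X|\varphi_1-\varphi_2|\,d\mu\le C\bigl(r^{c_2}+r^{-4n}\xi\bigr)\qquad(0<r\le r_0).
\]
Let $\gamma=\min(\frac{c_2}{8n},\frac12)$. If $\xi=0$, then $\varphi_1=\varphi_2$ by (P1). If $0<\xi\le r_0^{8n}$, the choice $r=\xi^{1/(8n)}$ bounds the integral by $C(\xi^{c_2/(8n)}+\xi^{1/2})\le C\xi^\gamma$. If $\xi>r_0^{8n}$, the integral is bounded by Lemma~\ref{lem:sublevel}(ii) and $\xi^\gamma$ is bounded below, so (e) holds after enlarging $C$.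
\end{proof}

What should the exceptional set be? Lemma~\ref{lem:sublevel}(i) says that on a ball $B(y,\rho)$ a psh function is rarely far below its supremum, where ``far'' is measured in the unit $\sup_{B(y,2\rho)}\psi-\sup_{B(y,\rho)}\psi$. This unit need not be small: for $\psi=\log|z_1|$ and $y=0$ it equals $\log2$ for every $\rho$. For the logarithm of a polynomial it is small away from the zero set.

\begin{lemma}\label{lem:poly}
Let $P$ be a nonzero polynomial of degree at most $D$ on $\mathbb C^n$ with zero set $Z(P)$. If $\mathrm{dist}(y,Z(P))\ge r$ and $|z-y|\le r/2$, then $\bigl|\log|P(z)|-\log|P(y)|\bigr|\le2D|z-y|/r$.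
\end{lemma}

\begin{proof}
On the complex line through $y$ and $z$, with unit-speed parameter $x$ centered at $y$, $P$ equals $P(y)\prod_i(1-x/x_i)$ with at most $D$ factors and $|x_i|\ge r$. Apply \eqref{eq:log} to each factor.
\end{proof}

So for $\psi=\frac1m\log|P|$ the exceptional set is the tube of width $r$ around $Z(P)$, and outside it $\psi$ oscillates by at most $2Dr/m$ on balls of radius $r^2$. For a general $\psi$, Demailly's theorem and Taylor expansion will provide polynomial models with an error of order $r^\beta\log\frac1r$, but both the degree $D$ and the number of polynomials then grow like negative powers of $r$. We therefore need the measure of a tube to be at most $CD^ar^\alpha$: a fixed power of the width, and only polynomial growth in the degree.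

Testing (c) on the polynomial itself does not give this. On $\mathbb P^n$ the test function is $\frac1D\log(|P|/|Z|^D)$ for a homogeneous $P$ of degree $D$; near a simple point of the zero set it has depth about $\frac1D\log\frac1r$ on the tube, so (c) yields a bound of the type $r^{\varepsilon/D}$, which tends to $1$ when $D$ is a negative power of $r$. The remedy is local and uses (d).

\section{Thin boxes and tubes around algebraic hypersurfaces}\label{sec:tubes}

\subsection*{Boxes}
We cut a tube into pieces that are very thin in one direction and moderately thin in the others. The capacity of such a piece can be computed.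

\begin{lemma}[boxes]\label{lem:box}
Let $A\ge1$ be an integer, $0<s<1$, $k=\log\frac1s$, $1\le d\le n$, and
\[
Q_{s,A}=\{w\in\mathbb D_1^n:\ |w_d|\le s,\ |w_i|\le s^{1/A}\ (i\ne d)\}.
\]
Then $\mathrm{Cap}(Q_{s,A},\mathbb D_1^n)\le A^{n-1}k^{-n}$. Hence, if $\Psi:\mathbb D_1^n\to\mathbb D_L^n$ is a biholomorphism onto an open set, then
\[
\mu(\Psi(Q_{s,A}))\le C_0\,s^{\,\varepsilon_1A^{-(n-1)/n}}.
\]
\end{lemma}

\begin{proof}
Let $v$ be the maximum of the functions $\log|w_d|$, $A\log|w_i|$ $(i\ne d)$ and $-k$. It is bounded and psh on $\mathbb D_1^n$, tends to $0$ at the boundary, and equals $-k$ on $Q_{s,A}$.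

We first compute its mass. Write $v=v_0\circ\pi$, where $v_0=\max(\log|w_1|,\dots,\log|w_n|,-k)$ and $\pi:\mathbb D_1^n\to\mathbb D_1^n$ raises $w_i$ to the power $A$ for $i\ne d$ and fixes $w_d$. Since $v_0(w)=\max_j\log^+|e^kw_j|-k$, (B5) shows that $(dd^cv_0)^n$ is the normalized Haar measure of the torus $\{|w_1|=\dots=|w_n|=s\}$. Off the analytic set $H=\bigcup_{i\ne d}\{w_i=0\}$, the map $\pi$ is a covering of $\mathbb D_1^n\setminus H$ with $A^{n-1}$ sheets, and the torus does not meet $H$. So $(dd^cv)^n$ has mass $A^{n-1}$ off $H$, and it does not charge $H$ by (B1).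

Let $u$ be psh on $\mathbb D_1^n$ with $-1\le u\le0$, and let $0<k'<k$. On $Q_{s,A}$ we have $v/k'=-k/k'<-1\le u$, and $\liminf(v/k'-u)\ge0$ at the boundary. By (B3),
\[
\int_{Q_{s,A}}(dd^cu)^n\le\int_{\{v/k'<u\}}(dd^cv/k')^n\le A^{n-1}k'^{\,-n}.
\]
Letting $k'\to k$ proves the first claim. The second follows from Lemma~\ref{lem:local} with $\Omega=\Psi(\mathbb D_1^n)$, because $\mathrm{Cap}(\Psi(Q_{s,A}),\Omega)^{-1/n}\ge kA^{-(n-1)/n}$.
\end{proof}

The main idea is visible on the simplest tube.

\begin{example}[a flat tube in dimension two]\label{ex:flat}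
Let $n=2$ and $T_s=\{z\in\mathbb D_1^2:|z_2|\le s\}$ with $0<s<1$. Lemma~\ref{lem:local} applied to $T_s$ as a whole is too weak. With $k=\log(L/s)$, the function
\[
u=\tfrac12\Bigl(\tfrac1k\max\bigl(\log|z_2/L|,-k\bigr)+|z_1|^2/L^2-1\Bigr)
\]
is psh on $\mathbb D_L^2$ with values in $[-1,0]$, and $(dd^cu)^2=\frac1{2kL^2}\,dd^c|z_1|^2\wedge dd^c\max(\log|z_2/L|,-k)$. The first factor has mass $2$ on $\mathbb D_1$ and the second is the uniform probability measure on $\{|z_2|=s\}$. So $\mathrm{Cap}(T_s,\Omega)\ge1/(kL^2)$ for every open $\Omega$ with $T_s\subset\Omega\subset\mathbb D_L^2$, and the lemma gives nothing better than $C_0\exp(-c\sqrt{\log(L/s)})$, which is not bounded by a power of $s$.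

Now cut. Let $\eta=s^{1/A}$ and take a maximal set of points $y\in\mathbb D_1$ at mutual distance at least $\eta$. The discs of radius $\eta/2$ around them are disjoint and lie in $\mathbb D_{3/2}$, so there are at most $9\eta^{-2}$ points, and the discs of radius $\eta$ cover $\mathbb D_1$. Thus $T_s$ is covered by the translates $\Psi_y(Q_{s,A})$, where $d=2$ and $\Psi_y(w)=(y+w_1,w_2)$, and Lemma~\ref{lem:box} gives
\[
\mu(T_s)\le9\,C_0\,s^{\,\varepsilon_1/\sqrt A\,-\,2/A}.
\]
The exponent is positive as soon as $A>4/\varepsilon_1^2$.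
\end{example}

In dimension $n$, the number of boxes costs the exponent $2(n-1)/A$ and each box gains $\varepsilon_1A^{-(n-1)/n}$. As $\frac{n-1}n<1$, the gain wins for large $A$, however small $\varepsilon_1$ is. We fix once and for all an integer $A\ge1$ with
\begin{equation}\label{eq:tau}
\tau:=\varepsilon_1A^{-(n-1)/n}-\frac{2(n-1)}A>0 .
\end{equation}
This is where the exponent $1/n$ in (d) is used in full strength: it turns the capacity $A^{n-1}k^{-n}$ into a measure that is exponentially small in $k=\log\frac1s$, as is required to beat the number $e^{2(n-1)k/A}$ of boxes.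

\subsection*{Curved tubes}
An algebraic hypersurface is locally a union of at most $D$ graphs $z_n=g(z_1,\dots,z_{n-1})$, and a graph is flattened by the shear $w_n=z_n-g$. Two things go wrong. First, the graphs branch over the zero set of a discriminant $\Delta(z_1,\dots,z_{n-1})$. We discard the points lying over a neighborhood of $Z(\Delta)$. This is a tube around a cylinder, defined by a polynomial in fewer variables whose degree is polynomial in $D$, so we argue by induction on the number of variables. For $0\le d\le n$ let $p_d(z)=(z_1,\dots,z_d)$, and set $\mathrm{dist}(\cdot,\emptyset)=+\infty$.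

\begin{proposition}[tubes]\label{prop:tube}
For $0\le d\le n$ there are $C,a,\alpha>0$, depending only on the fixed data, such that for every integer $D\ge1$, every nonzero $P\in\mathbb C[z_1,\dots,z_d]$ of degree at most $D$ with zero set $Z(P)\subset\mathbb C^d$, and every $0<r\le1$,
\[
\mu\{z\in\mathbb D_1^n:\ \mathrm{dist}(p_d(z),Z(P))<r\}\le C\,D^a\,r^\alpha .
\]
\end{proposition}

Second, the graphs may be steep, since the degree does not control the coefficients. We force steepness to be visible in the discriminant by adding the two hyperplanes $z_d=3$ and $z_d=4$ to the hypersurface. Away from the new discriminant, a sheet omits the values $3$ and $4$, and Schottky's theorem bounds it by an absolute constant.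

\begin{example}[a steep line]\label{ex:steep}
Let $n=d=2$ and $P=z_2-Mz_1$ with $M>0$. There is one sheet, of slope $M$, and no branching. The roots in $z_2$ of $(z_2-Mz_1)(z_2-3)(z_2-4)$ collide exactly over $z_1=3/M$ and $z_1=4/M$. Let $0<\rho\le1$ and $r\le\rho/2$. If $z\in\mathbb D_1^2$ is within $r$ of $\zeta\in Z(P)$, then $|\zeta_2|<2$, so $|\zeta_1|<2/M$ and $|z_1-3/M|<r+5/M$. Hence either the slope is at most $10/\rho$, or the whole tube lies over the disc of radius $\rho$ around $3/M$ and is handled by the case $d=1$.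
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:tube}]
We use induction on $d$. For $d=0$, $P$ is a nonzero constant and the set is empty. Let $d\ge1$, assume the case $d-1$ with constants $C',a',\alpha'$, and write $z'=(z_1,\dots,z_{d-1})$.

\medskip\noindent\emph{Step 1: the discriminant.} We view polynomials as polynomials in $z_d$ over the factorial ring $\mathbb C[z']$. Such a polynomial is \emph{primitive} if its coefficients have no common irreducible factor. By Gauss' lemma, a product of primitive polynomials is primitive, and nonassociate irreducible polynomials of positive degree in $z_d$ remain irreducible and nonassociate over the field $\mathbb C(z')$. Write $P=c(z')P_1$ with $P_1$ primitive, and let $Q$ be the product of the pairwise nonassociate irreducible factors of $P_1\cdot(z_d-3)(z_d-4)$. This last polynomial is primitive, so each factor has positive degree in $z_d$, and $Q$ is squarefree over $\mathbb C(z')$. The total degree of $Q$ is at most $D+2$. Let $\nu=\deg_{z_d}Q\le D+2\le3D$, and let $a_0(z')$ be the coefficient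 of $z_d^\nu$.

Recall that $\mathrm{Res}(Q,\partial_{z_d}Q)$ is the determinant of the Sylvester matrix, of size $2\nu-1$, whose nonzero entries are coefficients of $Q$ and $\partial_{z_d}Q$; over a field of characteristic zero in which $a_0\ne0$, it vanishes if and only if $Q$ has a multiple root in an algebraic closure. Over $\mathbb C(z')$ this shows that
\[
\Delta:=c\cdot a_0\cdot\mathrm{Res}(Q,\partial_{z_d}Q)\in\mathbb C[z']
\]
is nonzero. Over $\mathbb C$ it shows that $Q(z',\cdot)$ has exactly $\nu$ roots, all simple, whenever $\Delta(z')\ne0$. Moreover $\deg\Delta\le D+(D+2)+(2D+3)(D+2)=2D^2+9D+8\le20D^2$.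

\medskip\noindent\emph{Step 2: splitting and covering.} Let $0<\rho\le1$, to be chosen as a power of $r$. By induction,
\begin{equation}\label{eq:bad}
\mu\{z\in\mathbb D_1^n:\mathrm{dist}(z',Z(\Delta))<\rho\}\le C'(20D^2)^{a'}\rho^{\alpha'} .
\end{equation}
It remains to bound the measure of
\[
G=\{z\in\mathbb D_1^n:\ \mathrm{dist}(z',Z(\Delta))\ge\rho,\ \mathrm{dist}(p_d(z),Z(P))<r\}.
\]
Put $s=17L_0r/\rho$ and $\eta=\frac\rho{32\sqrt n}s^{1/A}$, and assume $s<1$; then $r<\rho/34<\rho/32$ because $L_0\ge2$. Let $z^\sharp=(z_i)_{i\ne d}$ and $|x|_\infty=\max_i|x_i|$. Choose a maximal set of points $y^\sharp$ in $\{z^\sharp:z\in G\}\subset\mathbb D_1^{n-1}$ at mutual $|\cdot|_\infty$-distance at least $\eta$. The open polydiscs of radius $\eta/2$ around them are disjoint and lie in $\mathbb D_2^{n-1}$, so there are at most $(4/\eta)^{2(n-1)}$ points. By maximality every $z\in G$ has $|z^\sharp-y^\sharp|_\infty\le\eta$ for some $y^\sharp$.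

\medskip\noindent\emph{Step 3: sheets.} Fix $y^\sharp$, let $y'$ be its first $d-1$ coordinates, and write $B'$ for balls in $\mathbb C^{d-1}$. As $y^\sharp$ comes from a point of $G$, $\Delta$ has no zero on $B'(y',\rho)$. By Step 1 and the implicit function theorem, $Z(Q)$ is a $\nu$-sheeted covering over this simply connected ball, so the roots of $Q(z',\cdot)$ are holomorphic functions $g_1,\dots,g_\nu$ on $B'(y',\rho)$ with pairwise disjoint graphs. The constants $3$ and $4$ are among them, so every other $g_j$ omits $3$ and $4$. Since $c\ne0$ on the ball and the zeros of $P_1$ are zeros of $Q$, the part of $Z(P)$ over $B'(y',\rho)$ lies in the union of the graphs. (If $d=1$, the ball is a point, the $g_j$ are constants, and the points $z',\zeta',y'$ below coincide.)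

Let $z\in G$ with $|z^\sharp-y^\sharp|_\infty\le\eta$, and let $\zeta\in Z(P)$ with $|\zeta-p_d(z)|<r$. Then $|z'-y'|\le\sqrt n\,\eta\le\rho/32$ and $|\zeta'-y'|<\rho/32+r\le\rho/16$. So $\zeta_d=g_j(\zeta')$ for some $j$, and $|g_j(\zeta')|\le|z_d|+r\le2$. Hence $g_j$ is neither of the constants $3,4$, and it omits both values on $B'(\zeta',\frac34\rho)\subset B'(y',\rho)$. For a unit vector $e\in\mathbb C^{d-1}$, (S) applies to $x\mapsto g_j(\zeta'+\frac34\rho xe)$, so $|g_j|\le L_0$ on $B'(\zeta',\frac38\rho)\supset B'(y',\frac\rho8)$. Every point of $B'(y',\frac\rho{16})$ is the center of a ball of radius $\frac\rho{16}$ inside $B'(y',\frac\rho8)$, so Cauchy's estimate bounds the derivatives of $g_j$ in unit directions by $16L_0/\rho$ on the convex set $B'(y',\frac\rho{16})$, which contains $z'$ and $\zeta'$. Therefore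
\begin{equation}\label{eq:close}
|z_d-g_j(z')|\le|z_d-\zeta_d|+|g_j(\zeta')-g_j(z')|\le r+\frac{16L_0r}\rho\le s .
\end{equation}

\medskip\noindent\emph{Step 4: straightening.} For each $j$ with $|g_j|\le L_0$ on $B'(y',\frac\rho8)$ define $\Psi_j$ on $\mathbb D_1^n$ by $z=\Psi_j(w)$,
\[
z_i=y_i+\frac\rho{16\sqrt n}\,w_i\quad(i\ne d),\qquad z_d=g_j(z')+w_d .
\]
Here $|z'-y'|<\rho/16$, so $g_j(z')$ is defined and $|g_j(z')|\le L_0$. The image lies in $\mathbb D_L^n$, because $|z_d|<L_0+1$ and $|z_i|<2$ for $i\ne d$; this is the reason for the choice of $L$. Since $g_j$ depends only on $z'$, the formulas $w_i=\frac{16\sqrt n}{\rho}(z_i-y_i)$, $w_d=z_d-g_j(z')$ invert $\Psi_j$, which is thus a biholomorphism onto an open set. For the point $z$ of Step 3 they give $|w_d|\le s$ by \eqref{eq:close} and $|w_i|\le16\sqrt n\,\eta/\rho\le s^{1/A}$, so $z\in\Psi_j(Q_{s,A})$. Hence $G$ is covered by at most $3D(4/\eta)^{2(n-1)}$ curved boxes, and Lemma~\ref{lem:box} and \eqref{eq:tau} give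
\[
\mu(G)\le CD\,\eta^{-2(n-1)}s^{\,\varepsilon_1A^{-(n-1)/n}}=CD\,\rho^{-2(n-1)}s^{\tau}\le CD\,\rho^{-2n-\tau}r^\tau .
\]

\medskip\noindent\emph{Step 5: choice of $\rho$.} Let $\rho=r^{\kappa_0}$ with $\kappa_0=\frac\tau{4n+2\tau}<\frac12$. Then $\rho^{-2n-\tau}=r^{-\tau/2}$, so $\mu(G)\le CDr^{\tau/2}$, while \eqref{eq:bad} is at most $CD^{2a'}r^{\alpha'\kappa_0}$. The assumption $s<1$ holds for $r\le(18L_0)^{-2}$, since $s\le17L_0r^{1/2}$. This proves the claim for such $r$ with $a=\max(1,2a')$ and $\alpha=\min(\frac\tau2,\alpha'\kappa_0)$. For larger $r$ it follows from $\mu(X)=1$ after enlarging $C$.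
\end{proof}

\section{Proof of the mean value estimate}\label{sec:osc}

We prove Proposition~\ref{prop:osc}. Let $a,\alpha$ be the exponents of Proposition~\ref{prop:tube} for $d=n$, and put
\[
\beta=\min\Bigl(\frac14,\frac\alpha{4(n+a)}\Bigr),\qquad q=r^{-\beta},\qquad m=\lceil q\rceil .
\]
The function $\hat\psi=\max(\psi,-q)$ is psh on $\mathbb D_L^n$ with $-q\le\hat\psi\le0$. ``For $r$ small'' means below a threshold depending only on $R$ and the fixed data; in particular $r\le\frac14$.

\subsection*{Step 1: a polynomial model}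
Apply (D) to $\hat\psi$ on $\Omega=\mathbb D_L^n$ with $\mathcal H=\mathcal H(m\hat\psi)$, and write $\psi_m$ for the resulting function. It involves infinitely many holomorphic functions, whose zero sets we do not control; we replace them by finitely many polynomials. This is possible because the truncation bounds $\psi_m$ from below:
\begin{equation}\label{eq:lower}
e^{m\psi_m}\ge e^{m\hat\psi-C_1}\ge e^{-mq-C_1}\quad\text{on }\mathbb D_L^n ,
\end{equation}
so errors of size $e^{-2mq}$ are negligible.

Let $f\in\mathcal H$ with $\|f\|\le1$. Since $\hat\psi\le0$, $\int|f|^2d\lambda\le1$. For $z\in\mathbb D_3^n$ the polydisc of radius $1$ around $z$ lies in $\mathbb D_L^n$ and has volume $\pi^n$, so $|f(z)|^2\le\pi^{-n}\le1$. Let $f=\sum_kf_k$ be the expansion at $0$ in homogeneous polynomials. For $z\in\mathbb D_2^n$ the function $x\mapsto f(xz)=\sum_kf_k(z)x^k$ is bounded by $1$ on $\{|x|<\frac32\}$, so $|f_k(z)|\le(2/3)^k$. Let $D=\lceil7mq\rceil$ and $\mathcal Tf=\sum_{k\le D}f_k$. As $mq\ge1$ and $7\log\frac32>2+\log2$,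
\begin{equation}\label{eq:taylor}
|f-\mathcal Tf|\le2(2/3)^D\le e^{-2mq}\quad\text{on }\mathbb D_2^n .
\end{equation}
We have $D\le8mq\le16r^{-2\beta}$, and the polynomials of degree at most $D$ form a space of dimension at most $N:=(D+1)^n\le Cr^{-2n\beta}$.

The map $\mathcal T$ is continuous on $\mathcal H$ and has rank $N'\le N$. Choose the orthonormal basis so that $\sigma_1,\dots,\sigma_{N'}$ span $(\ker\mathcal T)^\perp$ and the other $\sigma_l$ form a basis of $\ker\mathcal T$. Writing $f=\sum_{l>N'}c_l\sigma_l$ with $\sum|c_l|^2\le1$, the Cauchy--Schwarz inequality and its case of equality give the first relation below, and \eqref{eq:taylor} gives the second: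
\begin{equation}\label{eq:tail}
\sum_{l>N'}|\sigma_l(z)|^2=\sup\{|f(z)|^2:f\in\ker\mathcal T,\ \|f\|\le1\}\le e^{-4mq}\qquad(z\in\mathbb D_2^n).
\end{equation}
If $N'=0$, then \eqref{eq:lower} and \eqref{eq:tail} give $mq\le C_1$, which is false for $r$ small. So $N'\ge1$. Let $P_l=\mathcal T\sigma_l$ for $l\le N'$; these polynomials are nonzero because $\sigma_l\notin\ker\mathcal T$. Put $p=\max_{l\le N'}|P_l|$ and $\Theta=\frac1m\log p$. On $\mathbb D_2^n$, \eqref{eq:taylor} and \eqref{eq:lower} give
\[
|P_l|\le|\sigma_l|+e^{-2mq}\le(1+e^{C_1})\,e^{m\psi_m},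
\]
and \eqref{eq:tail}, \eqref{eq:taylor}, \eqref{eq:lower} give
\[
e^{2m\psi_m}\le N\max_{l\le N'}|\sigma_l|^2+e^{-4mq}\le2Np^2+3Ne^{-4mq}\le2Np^2+3Ne^{2C_1-2mq}\,e^{2m\psi_m}.
\]
For $r$ small, $3Ne^{2C_1-2mq}\le\frac12$, because $mq\ge r^{-2\beta}$; hence $e^{2m\psi_m}\le4Np^2$. Since $\log N\le C\log\frac1r$ and $\frac1m\le r^\beta$, we obtain $|\Theta-\psi_m|\le Cr^\beta\log\frac1r$ on $\mathbb D_2^n$. The two inequalities of (D), with $t=r^2$, become
\begin{equation}\label{eq:model}
\hat\psi\le\Theta+C_3r^\beta\log\tfrac1r\ \text{ on }\mathbb D_2^n,\qquad\Theta(y)\le\sup_{B(y,r^2)}\hat\psi+C_3r^\beta\log\tfrac1r\quad(y\in\mathbb D_1^n).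
\end{equation}

\subsection*{Step 2: a ceiling that is almost attained}
Let $E_1$ be the set of $y\in\mathbb D_1^n$ at distance less than $r$ from $\bigcup_{l\le N'}Z(P_l)$. By Proposition~\ref{prop:tube} and the choice of $\beta$,
\[
\mu(E_1)\le N\cdot CD^ar^\alpha\le Cr^{\alpha-2(n+a)\beta}\le Cr^{\alpha/2}.
\]
Let $y\in\mathbb D_1^n\setminus E_1$ and $|z-y|\le2r^2\le r/2$. By Lemma~\ref{lem:poly}, each $\log|P_l|$ differs by at most $4Dr$ at $z$ and $y$, hence so does $\log p$, and
\[
|\Theta(z)-\Theta(y)|\le4Dr/m\le32\,qr=32\,r^{1-\beta}\le32\,r^\beta .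
\]
Put $S(y)=\Theta(y)+32r^\beta+C_3r^\beta\log\frac1r$. Since $B(y,2r^2)\subset\mathbb D_2^n$ and $32r^\beta+2C_3r^\beta\log\frac1r\le r^{\beta/2}$ for $r$ small, \eqref{eq:model} gives
\begin{equation}\label{eq:ceiling}
\hat\psi\le S(y)\ \text{ on }B(y,2r^2),\qquad\sup_{B(y,r^2)}\hat\psi\ge S(y)-r^{\beta/2}.
\end{equation}

\subsection*{Step 3: deep points}
The upper bound in (D) sees only a supremum over a ball, so \eqref{eq:ceiling} does not prevent $\hat\psi$ from dipping far below the ceiling at some points. But the unit in Lemma~\ref{lem:sublevel}(i) is now $r^{\beta/2}$, and a dip of depth $r^{\beta/4}$ is $r^{-\beta/4}$ units deep. The resulting measure is smaller than every power of $r$, so we can afford to sum over all balls.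

Let $y_1,\dots,y_I$ be a maximal subset of $\mathbb D_1^n\setminus E_1$ with mutual distances at least $r^2/2$. Comparing volumes gives $I\le Cr^{-4n}$, and the balls $B(y_i,r^2/2)$ cover $\mathbb D_1^n\setminus E_1$. By \eqref{eq:ceiling}, $v_i=(\hat\psi-S(y_i))\,r^{-\beta/2}$ is psh and at most $0$ on $B(y_i,2r^2)$, with $\sup_{B(y_i,r^2)}v_i\ge-1$. Let
\[
E_2=\bigcup_i\{z\in B(y_i,r^2)\cap\mathbb D_1^n:\ v_i(z)<-r^{-\beta/4}\},\qquad E_3=\{z\in\mathbb D_1^n:\ \psi(z)<-q\}.
\]
By Lemma~\ref{lem:sublevel}(i), $\mu(E_2)\le Cr^{-4n}\exp(-c_1r^{-\beta/(4n)})\le Cr$. The set $E_3$, where the truncation is active, lies in $\{\varphi<-q+C_\theta\}\subset\{\varphi<-q/2\}$ for $r$ small, so Lemma~\ref{lem:sublevel}(ii) gives $\mu(E_3)\le C_0\exp(-cr^{-\beta/n})\le Cr$. This is the only place in the section where $R$ enters.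

\subsection*{Step 4: conclusion}
Let $E=E_1\cup E_2\cup E_3$, a Borel set with $\mu(E)\le Cr^b$ for $b=\min(\frac\alpha2,1)$. Let $z\in\mathbb D_1^n\setminus E$ and choose $i$ with $z\in B(y_i,r^2/2)$. Since $z\notin E_3\cup E_2$, we have $\psi(z)=\hat\psi(z)\ge S(y_i)-r^{\beta/4}$. Since $B(z,r^2)\subset B(y_i,2r^2)$, the sub-mean value inequality and \eqref{eq:ceiling} give
\[
\psi(z)=\hat\psi(z)\le\mathcal A_r\hat\psi(z)\le S(y_i)\le\psi(z)+r^{\beta/4}.
\]
This proves Proposition~\ref{prop:osc}, hence (d)$\Rightarrow$(e), and completes the proof of Theorem~\ref{thm:main}. \qed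

\section{Optimality and functoriality}\label{sec:compl}

With a smaller exponent $\kappa<1/n$ in (d), Lemma~\ref{lem:box} would only give $\exp(-ck^{n\kappa})$ for the measure of a box, which is not a power of $s=e^{-k}$. This is not a defect of the method.

\begin{proposition}\label{prop:sharp}
For every $(X,\omega)$ and every $0<\kappa<\frac1n$ there is a probability measure $\mu\notin\mathrm{MAH}(X,\omega)$ with $\mu(K)\le C\exp(-c\,\mathrm{Cap}_\omega(K)^{-\kappa})$ for all compact $K$.
\end{proposition}

\begin{proof}
Let $\sigma=n\kappa\in(0,1)$. In the chart of Example~\ref{ex:balls}, let $\nu_j$ be the normalized Lebesgue measure on the shell $\{2^{-j-1}\le|z|<2^{-j}\}$, and let $\mu=\sum_{j\ge1}p_j\nu_j$ with $p_j=c_\sigma e^{-j^\sigma}$ and $\sum_jp_j=1$. Write $\lambda(K)$ for $\lambda(K\cap\{|z|<\frac12\})$. Then $\nu_j(K)\le C2^{2nj}\lambda(K)$, and $\sum_{j\ge J}e^{-j^\sigma}\le e^{-J^\sigma/2}\sum_{j\ge1}e^{-j^\sigma/2}$. So for all $J\ge1$,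
\[
\mu(K)\le Ce^{-J^\sigma/2}+C2^{2nJ}\lambda(K).
\]
The measure $\omega^n/V$ satisfies (c) by (G4), hence (d), so $\lambda(K)\le Ce^{-c\ell}$ with $\ell=\mathrm{Cap}_\omega(K)^{-1/n}\ge V^{-1/n}$. If $\ell=\infty$, then $\lambda(K)=0$ and $\mu(K)=0$. Otherwise take $J=\lceil c'\ell\rceil$ with $2nc'\log2\le c/2$. Then $\mu(K)\le Ce^{-(c'\ell)^\sigma/2}+Ce^{-c\ell/2}\le Ce^{-c''\ell^\sigma}$, using $\ell\ge V^{-(1-\sigma)/n}\ell^\sigma$, and $\ell^\sigma=\mathrm{Cap}_\omega(K)^{-\kappa}$.

On the other hand, the $\omega$-psh function $\varphi_0=\delta\chi\log|z|$ of Example~\ref{ex:balls} satisfies $e^{-\varepsilon\varphi_0}\ge2^{\varepsilon\delta j}$ on the $j$-th shell, so $\int e^{-\varepsilon\varphi_0}d\mu\ge c_\sigma\sum_j2^{\varepsilon\delta j}e^{-j^\sigma}=\infty$ for every $\varepsilon>0$, as $\sigma<1$. Thus (b) fails, and $\mu\notin\mathrm{MAH}(X,\omega)$ by Theorem~\ref{thm:main}.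
\end{proof}

\begin{remark}
An exponent $\kappa>1/n$ would exclude $\mathrm{MA}(0)=\omega^n/V$ itself. In a chart of Section~\ref{sec:reduction}, the closed polydisc $K$ of radius $e^{-k}$ has $\omega^n(K)\ge ce^{-2nk}$, while the capacity inequalities of Lemmas~\ref{lem:local} and~\ref{lem:box} (with $A=1$), which do not use (d), give $\mathrm{Cap}_\omega(K)\le Ck^{-n}$ and so $\exp(-c\,\mathrm{Cap}_\omega(K)^{-\kappa})\le\exp(-c'k^{n\kappa})$.
\end{remark}

Conditions (b) and (c) behave well under natural operations on measures, and Theorem~\ref{thm:main} transfers this behavior to $\mathrm{MAH}$. All manifolds below are connected, compact and K\"ahler.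

\begin{proposition}\label{prop:funct}
\begin{itemize}
\item[(i)] As a set of measures, $\mathrm{MAH}(X,\omega)$ does not depend on the K\"ahler form $\omega$.
\item[(ii)] If $f:X\to Y$ is a surjective holomorphic map and $\mu\in\mathrm{MAH}(X,\omega_X)$, then $f_*\mu\in\mathrm{MAH}(Y,\omega_Y)$.
\item[(iii)] If $\mu_i\in\mathrm{MAH}(X_i,\omega_i)$ for $i=1,2$, then $\mu_1\times\mu_2\in\mathrm{MAH}(X_1\times X_2,\pi_1^*\omega_1+\pi_2^*\omega_2)$, where $\pi_i$ are the projections.
\end{itemize}
\end{proposition}

\begin{proof}
(ii) Choose $M>0$ with $f^*\omega_Y\le M\omega_X$, and let $\varphi\in\mathrm{PSH}(Y,\omega_Y)$. Locally $\varphi\circ f$ plus a potential of $f^*\omega_Y$ is the composition of a psh function with a holomorphic map, and $\varphi\circ f\not\equiv-\infty$ because $f$ is surjective. As $X$ is connected, $\varphi\circ f\in L^1$ and $dd^c(\varphi\circ f)\ge-f^*\omega_Y\ge-M\omega_X$, so $\frac1M\varphi\circ f\in\mathrm{PSH}(X,\omega_X)$. If $\mu$ satisfies (b) with exponent $\varepsilon$, then $\int e^{-\varepsilon\varphi/M}\,d(f_*\mu)=\int e^{-\varepsilon(\varphi\circ f)/M}\,d\mu<\infty$,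 which is (b) for $f_*\mu$.

(i) Apply (ii) to the identity map, in both directions.

(iii) Take $\varepsilon,C$ such that (c) holds for both measures; this is possible since (c) persists when $\varepsilon$ decreases. Let $\varphi$ be $(\pi_1^*\omega_1+\pi_2^*\omega_2)$-psh with $\sup\varphi=0$, and let $s(y)=\max_{x\in X_1}\varphi(x,y)$. The function $s$ is upper semicontinuous because $X_1$ is compact, it is the supremum of the functions $\varphi(x,\cdot)$, each of which is $\omega_2$-psh or $\equiv-\infty$, and $\sup s=0$. By (P1), $s\in\mathrm{PSH}(X_2,\omega_2)$, and (c) for $\mu_2$ shows that $s>-\infty$ $\mu_2$-almost everywhere. For $y$ with $s(y)>-\infty$, the function $\varphi(\cdot,y)-s(y)$ is $\omega_1$-psh with supremum $0$, so $\int e^{-\varepsilon\varphi(x,y)}d\mu_1(x)\le Ce^{-\varepsilon s(y)}$. Integrating in $y$ and using (c) for $\mu_2$ gives $\int e^{-\varepsilon\varphi}d(\mu_1\times\mu_2)\le C^2$, which is (c) for $\mu_1\times\mu_2$.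
\end{proof}

\begin{thebibliography}{9}

\bibitem{Problem}
``\S~1. Citations $\leftrightarrow$'',
\texttt{https://www-fourier.univ-grenoble-alpes.fr/\allowbreak\textasciitilde demailly/\allowbreak source\_files/\allowbreak notice/\allowbreak publications/\allowbreak demailly\_publi\_mathscinet.pdf}

\bibitem{BT}
Bedford and Taylor, Acta Math. (1982).

\bibitem{D}
Demailly, J. Algebraic Geom. 1 (1992).

\bibitem{DDGPKZ}
Demailly, Dinew, Guedj, Pham, Ko\l odziej and Zeriahi, \emph{H\"older continuous solutions to Monge--Amp\`ere equations}, JEMS (2014).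

\bibitem{DN}
Dinh and Nguy\^en, J. Funct. Anal. 266 (2014), 67--84.

\bibitem{GZ}
Guedj and Zeriahi, J. Geom. Anal. (2005).

\end{thebibliography}
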